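# Arcs over a regular local ring, and finite length modules that detect complete intersections

## 1. Arcs and the modules $D/ID$

Fix a complete regular local ring $(Q,\mathfrak m,k)$ and an ideal $0\ne I\subseteq\mathfrak m^2$. The ideal $I$ may need many generators. We look at curves on which it needs only one.

**Definition 1 (arc).** An *arc* for $(Q,I)$ is a local ring $D$ that is a module-finite $Q$-algebra with $\dim D=1$, such that $ID=fD$ for some $f\in I$ that is a nonzerodivisor on $D$. We write $\mathfrak n_D$ for its maximal ideal and $\kappa=D/\mathfrak n_D$ for its residue field. Since $D$ is finite over $Q$, we have $\mathfrak mD\subseteq\mathfrak n_D$, and $\kappa$ is a finite extension of $k$.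

An arc comes with two pieces of data.

*A linear functional.* For $g\in I$ the image of $g$ in $D$ lies in $fD$, and $f$ is a nonzerodivisor, so there is a unique $\varphi(g)\in D$ with
$$g=f\,\varphi(g)\quad\text{in } D. \tag{1.1}$$
By uniqueness $\varphi:I\to D$ is $Q$-linear. Clearly $\varphi(f)=1$, and $\varphi(\mathfrak mI)\subseteq\mathfrak mD\subseteq\mathfrak n_D$. So $\varphi$ induces a nonzero $k$-linear map
$$v_D:I/\mathfrak mI\to\kappa,\qquad v_D(\bar f)=1 .$$
If $f_1\in I$ also satisfies $f_1D=ID$ and is regular on $D$, then $f_1=f\varphi(f_1)$ with $\varphi(f_1)$ a unit, and the map belonging to $f_1$ is $\varphi(f_1)^{-1}\varphi$. So changing $f$ only rescales $v_D$ by a nonzero element of $\kappa$.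

*A module.* Put $M_D:=D/ID=D/fD$. It is nonzero because $f\in\mathfrak m$ maps into $\mathfrak n_D$. The nonzerodivisor $f$ lies in no minimal prime of $D$ and $\dim D=1$, so $D/fD$ is artinian. Its composition factors are copies of $\kappa$, which is finite over $k$. Hence $M_D$ is a nonzero module of finite length over $Q/I$.

**Example 1.** Let $Q=k[[x,y]]$ and $I=(x^2,xy)$. For $\alpha\in k$ let $D=Q/(y-\alpha x)\cong k[[x]]$. Then $ID=(x^2,\alpha x^2)=x^2D$. With $f=x^2$ we get $v_D(x^2)=1$, $v_D(xy)=\alpha$, and $M_D=Q/(y-\alpha x,x^2)$. The curve $Q/(x)$ is not an arc, since $I$ becomes $0$ on it.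

**Example 2.** The algebra $D$ need not be a quotient of $Q$, and $\kappa$ can be larger than $k$. Let $Q=\mathbb R[[x,y]]$, $I=(x^2,xy,y^2)$, and $D=\mathbb C[[t]]$ with $x\mapsto t$, $y\mapsto it$. Here $D/\mathfrak mD=\mathbb C$ is finite over $\mathbb R$, so $D$ is finite over the complete ring $Q$. We have $ID=t^2D$; with $f=x^2$ the values of $v_D$ on $x^2,xy,y^2$ are $1,i,-1$, and $\kappa=\mathbb C$.

What are arcs for? Suppose $g\in I$ has $v_D(\bar g)\neq0$. Then $\varphi(g)$ is a unit of $D$, so by (1.1) $gD=fD$ and $g$ is regular on $D$. It is also regular on the domain $Q$. Hence $M_D=D/gD\simeq D\otimes^{\mathbf L}_Q Q/g$ and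
$$\operatorname{Tor}_i^{Q/g}(M_D,k)\cong\operatorname{Tor}_i^{Q}(D,k)=0\quad\text{for } i>\dim Q. \tag{1.2}$$
So the single module $M_D$ has finite projective dimension over the hypersurface ring $Q/g$ for *every* $g\in I$ whose class avoids the proper subspace $\ker v_D$ of $I/\mathfrak mI$. We shall use this to show that, unless $I$ is generated by a regular sequence, some $M_D$ cannot build any nonzero bounded complex of finite free $Q/I$-modules. The next section makes this precise.

## 2. Building, proxy small complexes, and the two theorems

Let $R$ be a commutative noetherian local ring and $\mathrm D^b(R)$ the bounded derived category of complexes of $R$-modules with finitely generated total homology.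

**Definition 2 (building).** For $M,N\in\mathrm D^b(R)$ we say that *$M$ builds $N$* if $N$ is obtained from $M$ by finitely many of these operations (everything up to quasi-isomorphism):

- shifts of what is already built;
- direct summands of what is already built;
- if $0\to A\to B\to C\to0$ is a short exact sequence of complexes and two of $A,B,C$ are built, the third one.

Let $\langle M\rangle$ be the collection of objects built by $M$.

Every exact triangle in $\mathrm D^b(R)$ is isomorphic to one coming from a short exact sequence of complexes (a mapping cone). So $\langle M\rangle$ is the smallest subcategory of $\mathrm D^b(R)$ containing $M$ that is closed under isomorphism, shifts, summands and two-out-of-three in triangles; we call such subcategories *thick*. The objects of $\langle R\rangle$ are the *perfect* complexes, those quasi-isomorphic to bounded complexes of finitely generated free modules. Two facts will be used constantly.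

First, if $\Phi$ is an exact functor between bounded derived categories, then
$$N\in\langle M\rangle\ \Longrightarrow\ \Phi(N)\in\langle\Phi(M)\rangle, \tag{2.1}$$
because $\{X:\Phi(X)\in\langle\Phi(M)\rangle\}$ is thick and contains $M$.

Second, over any noetherian local ring,
$$\text{the residue field builds every bounded complex with finite length homology.} \tag{2.2}$$
Indeed, truncation triangles build such a complex from shifts of its homology modules, and a composition series builds each of these from the residue field.

**Definition 3 (proxy small).** The support of $M$ is $\{\mathfrak p\in\operatorname{Spec}R: M_{\mathfrak p}\not\simeq0\}$. The complex $M\in\mathrm D^b(R)$ is *proxy small* if there is $P\in\langle M\rangle\cap\langle R\rangle$ with the same support as $M$.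

**Example 3.** The residue field $k$ of *any* local ring $R$ is proxy small. Let $K$ be the Koszul complex on generators of the maximal ideal. Its homology is killed by the maximal ideal, so it has finite length, and $H_0(K)=k\neq0$. By (2.2) $k$ builds $K$, and $K$ is perfect with support $\{\mathfrak m_R\}$.

By Cohen's theorem we write $\widehat R=Q/I$ with $(Q,\mathfrak m,k)$ complete regular local and $I\subseteq\mathfrak m^2$. Put
$$c=\operatorname{ht}I=\operatorname{edim}R-\dim R,\qquad n=\mu(I)=\dim_kI/\mathfrak mI .$$
The ring $R$ is a *complete intersection* (c.i.) if and only if $I$ is generated by a $Q$-regular sequence.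

Pollitz proved: *$R$ is a complete intersection if and only if every $M\in\mathrm D^b(R)$ is proxy small.* The problem, posed in "Resolutions in Local Algebra and Singularity Theory", asks whether it is enough to test finitely generated modules. In other words: if $R$ is not a complete intersection, is there an honest module, and not just a complex, that fails to be proxy small? The answer is yes, and the module can be taken of finite length.

If $I=0$, then $R$ is regular, $\mathrm D^b(R)=\langle R\rangle$, every $M$ is its own witness, and all conditions in Theorem 1 hold. **From now on $I\neq0$**; then $c\ge1$, since $Q$ is a domain. For an arc $D$, the finite length $\widehat R$-module $M_D$ is also a nonzero finite length $R$-module.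

Fix an algebraic closure $\bar k$ of $k$ and put $W=\bar k\otimes_kI/\mathfrak mI$, of dimension $n$. For an arc $D$ and a $k$-embedding $\tau:\kappa\to\bar k$, let $\tau v_D:W\to\bar k$ be the $\bar k$-linear extension of $\tau\circ v_D$.

**Definition 4 (general position).** Arcs $D_1,\dots,D_r$ are *in general position* if for **all** choices of $k$-embeddings $\tau_j:\kappa_j\to\bar k$ the functionals $\tau_1v_{D_1},\dots,\tau_rv_{D_r}$ on $W$ are linearly independent.

**Example 4.** Let $Q=k[[x,y]]$ and $I=\mathfrak m^2=(x^2,xy,y^2)$, so $c=2$. For $(a,b)\neq(0,0)$ in $k^2$, the line $D=k[[t]]$, $x\mapsto at$, $y\mapsto bt$, is an arc: $ID=t^2D$, and up to a scalar $v_D=(a^2,ab,b^2)$ in the coordinates $x^2,xy,y^2$. Two such lines are in general position exactly when they are different, since the $2\times2$ minors of the two rows $(a^2,ab,b^2)$, $(a'^2,a'b',b'^2)$ are $aa'(ab'-a'b)$, $(ab'-a'b)(ab'+a'b)$ and $bb'(ab'-a'b)$. If $ab'\ne a'b$ and all three vanish, then $aa'=bb'=0$ and $ab'=-a'b$. If $a=0$, then $b\ne0$, so $b'=0$ and $a'b=0$, whence $a'=0$, impossible; the case $a'=0$ is symmetric.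

**Theorem 1.** The following are equivalent: (a) $R$ is c.i.; (b) every $M\in\mathrm D^b(R)$ is proxy small; (c) every finitely generated $R$-module is proxy small; (d) $\langle M\rangle\cap\langle R\rangle\neq0$ for every nonzero finite length $R$-module $M$.

**Theorem 2.** (i) There exist $c=\operatorname{edim}R-\dim R$ arcs $D_1,\dots,D_c$ in general position. (ii) For *any* $c$ arcs in general position, $R$ is c.i. if and only if $\langle M_{D_j}\rangle\cap\langle R\rangle\ne0$ for all $j=1,\dots,c$. (iii) In (ii), $c$ cannot be replaced by $c-1$, for any $c\ge1$.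

**Theorem 2 implies Theorem 1.** (a)⇒(b) is Pollitz' theorem and (b)⇒(c) is trivial. For (c)⇒(d): if $M\ne0$ is proxy small, its witness $P$ has the same nonempty support, so $P\not\simeq0$. For (d)⇒(a): take the arcs $D_1,\dots,D_c$ of Theorem 2(i), apply (d) to the modules $M_{D_j}$, and conclude by Theorem 2(ii). $\square$

In particular, if $R$ is not c.i., there is a finite length module $M\ne0$ with $\langle M\rangle\cap\langle R\rangle=0$, and it is one of $c$ modules $M_{D_j}$.

## 3. Small rings by hand, and how syzygies lose the property

**The ring $R=k[x]/(x^m)$, $m\ge2$.** Every finitely generated module is a direct sum of modules $R/x^i$, $1\le i\le m$. The perfect complex $R\xrightarrow{x^i}R$ has homology $R/x^i$ in degree $0$ and $\ker(x^i)=x^{m-i}R\cong R/x^i$ in degree $1$. So $R/x^i$ builds it, and it is not $\simeq0$. Since $\operatorname{Spec}R$ is a point, every finitely generated module is proxy small, as it should be for a complete intersection.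

**The ring $R=k[[x,y]]/(x^2,xy)$.** Here $c=1$ and $n=2$, so $R$ is not c.i. As a vector space, $R=k[[y]]\oplus kx$. We look for a module that is not proxy small. The residue field is useless by Example 3. Next try $R/xR=k[[y]]$. The sequence $0\to k[[y]]\xrightarrow{y}k[[y]]\to k\to0$ shows that it builds $k\cong xR$. Then $0\to xR\to R\to R/xR\to0$ shows that it builds $R$ itself. As $x$ is nilpotent, $R/xR$ and $R$ have the same support, so $R/xR$ is proxy small too. The module $R/yR=k[x]/(x^2)$ is $M_D$ for the arc $y=0$ of Example 1, and we shall see in Section 4 that it is *not* proxy small.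

**A first attempt.** By Pollitz, a non-c.i. ring has a complex $M$ that is not proxy small. A natural wish is to replace $M$ by a module. Take a free resolution of $M$ and cut it off beyond the homology: this gives a triangle $L\to M\to\Sigma^sX\to$ with $L$ perfect and $X$ a module (a syzygy). But the triangle only says $\langle M\oplus R\rangle=\langle X\oplus R\rangle$. It uses $R$ as a building block, and $R$ is precisely what we are not allowed to use: the question is whether $\langle X\rangle$ by itself contains perfect complexes. The loss is real. In the ring above, $(0:_Ry)=xR$, so there is an exact sequence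
$$0\to R/xR\xrightarrow{\ y\ }R\to R/yR\to0 .$$
The syzygy of $R/yR$ is $R/xR$, which builds $R$, whereas $R/yR$ builds no nonzero perfect complex (Section 4). So we do not convert complexes into modules; we construct modules directly, from arcs.

## 4. From $M_D$ to the projective dimension of $R'$ over a hypersurface

**Enlarging the residue field.** *Purpose: later we choose elements of $I$ avoiding finitely many subspaces and use points of a variety, so we want the residue field $\bar k$.* By EGA $0_{III}$, 10.3.1, there is a flat local homomorphism $Q\to Q'$ of noetherian local rings such that $\mathfrak mQ'=\mathfrak m'$ is the maximal ideal of $Q'$ and the residue field is $\bar k$. Then $\dim Q'=\dim Q+\dim Q'/\mathfrak mQ'=\dim Q$, and $\mathfrak m'$ is generated by $\dim Q$ elements, so $Q'$ is regular, in particular a Cohen–Macaulay domain. Put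
$$I'=IQ'=I\otimes_QQ',\qquad R'=Q'/I'=\widehat R\otimes_QQ' .$$
Then $I'/\mathfrak m'I'=(I/\mathfrak mI)\otimes_k\bar k=W$, so $\mu(I')=n$. Also $\dim R'=\dim\widehat R$ by the same dimension formula, so $\operatorname{ht}I'=\dim Q'-\dim R'=\dim Q-\dim\widehat R=c$. The composite $R\to\widehat R\to R'$ is flat and local, hence faithfully flat. For an arc $D$ put $M'_D=M_D\otimes_QQ'$.

The first lemma is (1.2) again, now over $Q'$.

**Lemma 1.** Let $D$ be an arc and let $g\in I'$ have class $\bar g\in W$ with $\tau v_D(\bar g)\ne0$ for every $k$-embedding $\tau:\kappa\to\bar k$. Then $M'_D$ has finite projective dimension over $Q'/g$.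

*Proof.* Let $D'=D\otimes_QQ'$ and $\varphi'=\varphi\otimes Q':I'\to D'$. Writing $g=\sum g_iq_i$ with $g_i\in I$, $q_i\in Q'$, we get $g=\sum f\varphi(g_i)q_i=f\varphi'(g)$ in $D'$.

**Step 1: $\varphi'(g)$ is a unit.** The purpose is to see that $f$ and $g$ generate the same ideal of $D'$. The ring $D'$ is finite over the local ring $Q'$, so every maximal ideal of $D'$ contains $\mathfrak m'D'=\mathfrak mD'$. Moreover $D'/\mathfrak mD'=(D/\mathfrak mD)\otimes_k\bar k$. The ring $D/\mathfrak mD$ is artinian local, so $\mathfrak n_D$ has nilpotent image in it. Hence the maximal ideals of $D'$ correspond to those of the finite dimensional $\bar k$-algebra $\kappa\otimes_k\bar k$, and these are the kernels of the $\bar k$-algebra maps $\kappa\otimes_k\bar k\to\bar k$, which are given by the $k$-embeddings $\tau:\kappa\to\bar k$. Under the map belonging to $\tau$, $\varphi'(g)=\sum\varphi(g_i)\otimes q_i$ goes to $\sum\tau(v_D(\bar g_i))\bar q_i=\tau v_D(\bar g)\ne0$. So $\varphi'(g)$ lies in no maximal ideal.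

**Step 2: base change.** By Step 1, $gD'=fD'=ID'$, so $M'_D=D'/fD'=D'/gD'$. By flatness $f$ is regular on $D'$, hence so is $g$. Since $\bar g\ne0$, also $g\ne0$, so $g$ is regular on the domain $Q'$. Therefore, with $B=Q'/g$, we have $M'_D\simeq D'\otimes^{\mathbf L}_{Q'}B$ and
$$\operatorname{Tor}^B_i(M'_D,\bar k)\cong\operatorname{Tor}^{Q'}_i(D',\bar k)=0\quad\text{for }i>\dim Q'.$$
As $M'_D$ is finitely generated over $B$, its projective dimension is finite. $\square$

Suppose now that $M_D$ builds some nonzero perfect complex $P$. We know nothing about $P$, so we show that it builds a standard one, the Koszul complex.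

**Lemma 2 (a case of the Hopkins–Neeman theorem).** Let $0\not\simeq P'\in\langle R'\rangle$ and let $L\in\langle R'\rangle$ have finite length homology. Then $L\in\langle P'\rangle$.

*Proof.* Tensor products are derived and over $R'$. We take $P'$ to be a bounded complex of finite free modules. Let $E=\operatorname{Hom}(P',P')\simeq P'^*\otimes P'$, with unit $\eta:R'\to E$, $1\mapsto\mathrm{id}$, and complete $\eta$ to a triangle
$$F\xrightarrow{\ \xi\ }R'\xrightarrow{\ \eta\ }E\to .$$
Then $E,F\in\langle R'\rangle$. The plan is to show that a power of $\xi$ kills $L$, while the cones of all powers of $\xi$ are built by $P'$. Note that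
$$X\in\langle R'\rangle,\ Y\in\langle P'\rangle\ \Longrightarrow\ X\otimes Y\in\langle P'\rangle. \tag{4.1}$$
Indeed, $X\otimes P'\in\langle R'\otimes P'\rangle=\langle P'\rangle$ by (2.1), and then $X\otimes Y\in\langle X\otimes P'\rangle\subseteq\langle P'\rangle$, again by (2.1).

**Step 1: $\operatorname{cone}(\xi^{\otimes m})\in\langle P'\rangle$ for all $m\ge1$.** For $m=1$ the cone is $E=P'^*\otimes P'$, which is in $\langle P'\rangle$ by (4.1). For the induction, $\xi^{\otimes(m+1)}$ is the composite
$$F\otimes F^{\otimes m}\xrightarrow{F\otimes\xi^{\otimes m}}F\xrightarrow{\ \xi\ }R'.$$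
By the octahedral axiom its cone sits in a triangle with $F\otimes\operatorname{cone}(\xi^{\otimes m})$ and $\operatorname{cone}(\xi)$, and both are in $\langle P'\rangle$ by induction and (4.1).

**Step 2: $\xi\otimes\bar k=0$.** This starts the argument that $\xi$ acts nilpotently. Let $V=P'\otimes\bar k$. If $H_i(P')$ is the lowest nonzero homology module of $P'$, then $H_i(V)=H_i(P')\otimes\bar k\neq0$ by Nakayama, so $V\not\simeq0$. The map $\eta\otimes\bar k$ is the unit $\bar k\to\operatorname{Hom}_{\bar k}(V,V)$. It sends $1$ to $\mathrm{id}_V$, whose class in $H_0\operatorname{Hom}_{\bar k}(V,V)$ is nonzero because $H(V)\ne0$. Every complex over the field $\bar k$ is isomorphic in $\mathrm D(\bar k)$ to its homology, so a map from $\bar k$ that is nonzero on homology is a split monomorphism. Since $(\eta\otimes\bar k)(\xi\otimes\bar k)=0$, we get $\xi\otimes\bar k=0$ in $\mathrm D(\bar k)$, hence in $\mathrm D(R')$.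

**Step 3: nilpotence passes through extensions.** *If $L'\xrightarrow{u}L\xrightarrow{w}L''\to$ is a triangle with $\xi^{\otimes a}\otimes L'=0$ and $\xi^{\otimes b}\otimes L''=0$, then $\xi^{\otimes(a+b)}\otimes L=0$.* We have $w\circ(\xi^{\otimes b}\otimes L)=(\xi^{\otimes b}\otimes L'')\circ(F^{\otimes b}\otimes w)=0$. So $\xi^{\otimes b}\otimes L=u\circ h$ for some $h:F^{\otimes b}\otimes L\to L'$. Then
$$\xi^{\otimes(a+b)}\otimes L=(\xi^{\otimes a}\otimes L)\circ(F^{\otimes a}\otimes u)\circ(F^{\otimes a}\otimes h)=u\circ(\xi^{\otimes a}\otimes L')\circ(F^{\otimes a}\otimes h)=0 .$$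

**Step 4: conclusion.** Since $L$ has bounded finite length homology, it is a finite iterated extension of shifts of $\bar k$. By Steps 2 and 3, $\xi^{\otimes m}\otimes L=0$ for some $m\ge1$. In the triangle $F^{\otimes m}\otimes L\xrightarrow{0}L\to\operatorname{cone}(\xi^{\otimes m})\otimes L\to$ the second map is then a split monomorphism, so $L$ is a direct summand of $\operatorname{cone}(\xi^{\otimes m})\otimes L$. This lies in $\langle P'\rangle$ by Step 1 and (4.1), because $L$ is perfect. $\square$

**Lemma 3.** Let $D$ be an arc with $\langle M_D\rangle\cap\langle R\rangle\neq0$. Let $g\in I'\setminus\{0\}$ and $B=Q'/g$. If $\operatorname{pd}_BM'_D<\infty$, then $\operatorname{pd}_BR'<\infty$.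

*Proof.* **Step 1: move to $R'$.** Let $0\not\simeq P\in\langle M_D\rangle\cap\langle R\rangle$ and $P'=P\otimes_RR'$. By (2.1) for the exact functor $-\otimes_RR'$, we have $P'\in\langle M_D\otimes_RR'\rangle\cap\langle R'\rangle$. As $M_D$ has finite length, $M_D\otimes_R\widehat R=M_D$, so $M_D\otimes_RR'=M_D\otimes_{\widehat R}R'=M_D\otimes_QQ'=M'_D$. By faithful flatness $P'\not\simeq0$.

**Step 2: finite projective dimension is inherited by everything built.** Since $g\in I'$, the ring $R'$ is a $B$-algebra. The subcategory
$$\mathsf T=\{Y\in\mathrm D^b(R'):H_i(Y\otimes^{\mathbf L}_B\bar k)=0\text{ for }i\gg0\}$$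
is thick, by the long exact homology sequences. It contains $M'_D$ by hypothesis, hence it contains $P'$.

**Step 3: pass to the Koszul complex.** Let $K$ be the Koszul complex over $Q'$ on a generating set of $\mathfrak m'$, and $K'=K\otimes_{Q'}R'$. Then $K'\in\langle R'\rangle$ has finite length homology, so Lemma 2 gives $K'\in\langle P'\rangle\subseteq\mathsf T$.

**Step 4: remove the Koszul complex.** Let $G\to\bar k$ be a free resolution over $B$. Then
$$K'\otimes^{\mathbf L}_B\bar k\simeq K'\otimes_BG=R'\otimes_B(G\otimes_{Q'}K).$$
The complex $G\otimes_{Q'}K$ is a bounded below complex of free $B$-modules. It is quasi-isomorphic over $B$ to $\bar k\otimes_{Q'}K$, because $K$ is a bounded complex of free $Q'$-modules. The differential of $K$ has entries in $\mathfrak m'$, so $\bar k\otimes_{Q'}K$ has zero differential: it is a direct sum of shifts of $\bar k$, among them $\bar k$ itself in degree $0$. Two bounded below complexes of free modules that are quasi-isomorphic are homotopy equivalent. So $G\otimes_{Q'}K$ is homotopy equivalent to the corresponding direct sum of shifts of $G$, among them $G$ itself.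 Applying $R'\otimes_B-$ and taking homology, $\operatorname{Tor}^B(R',\bar k)$ is a direct summand of $H(K'\otimes_B^{\mathbf L}\bar k)$, which vanishes in high degrees as $K'\in\mathsf T$. So $\operatorname{Tor}_i^B(R',\bar k)=0$ for $i\gg0$, and $\operatorname{pd}_BR'<\infty$. $\square$

**Example 5 ($R/yR$ over $R=k[[x,y]]/(x^2,xy)$).** We settle the claim of Section 3. Take $D=Q/(y)$, so $M_D=R/yR$, $\kappa=k$, and $g=x^2$ has $v_D(\bar g)=1$. Suppose $\langle R/yR\rangle\cap\langle R\rangle\neq0$. Lemmas 1 and 3 give $\operatorname{pd}_BR'<\infty$ for $B=Q'/(x^2)$. Now $R'=B/xyB$. In the factorial domain $Q'$, with maximal ideal $(x,y)$, the element $x$ is a prime not dividing $y$. So $(x^2):xy=(x):y=(x)$, and the first syzygy $xyB$ of $R'$ is isomorphic to $B/xB$. As $(0:_Bx)=xB$, the minimal resolution of $B/xB$ is $\cdots\xrightarrow{x}B\xrightarrow{x}B$, which is infinite. This contradicts $\operatorname{pd}_BR'<\infty$. Hence $R/yR$ builds no nonzero perfect complex, and it is not proxy small.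

## 5. One arc against codimension two

Can one arc always do the job? Lemmas 1 and 3 together say: if $\langle M_D\rangle\cap\langle R\rangle\ne0$, then $\operatorname{pd}_{Q'/g}R'<\infty$ for every $g\in I'$ whose class avoids the finitely many hyperplanes $\ker(\tau v_D)$ of $W$. In Example 5 one such $g$ was enough. For $c\ge2$ it need not be.

**Example 6.** Let $R=k[[x,y,z]]/(x^2,xy,z^2)$. Here $c=2$ and $n=3$, so $R$ is not c.i. Take the arc $D=k[[z]]=Q/(x,y)$, with $ID=z^2D$ and $M_D=R/(x,y)$. Let $A_0=k[[x,y]]/(x^2,xy)$. By (2.2) the $A_0$-module $k$ builds the Koszul complex of $A_0$ on $x,y$. Apply the exact functor $-\otimes_{A_0}R$, where $R=A_0[z]/(z^2)$ is free over $A_0$: the module $M_D=k\otimes_{A_0}R$ builds the Koszul complex of $R$ on $x,y$, a nonzero perfect complex. So this arc sees nothing wrong with $R$.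

The conclusion of Lemma 3 is indeed harmless here. For $g=z^2$, the ring $B=Q/(z^2)$ is flat over $k[[x,y]]$, and $R=A_0\otimes_{k[[x,y]]}B$ has finite projective dimension over $B$ although $R$ is not c.i.

To reach a contradiction in codimension $c$ we shall compare $R'$ with a complete intersection $A=Q'/(g_1,\dots,g_c)$ with $g_i\in I'$. If $\operatorname{pd}_AR'<\infty$, we shall win by a rank count (Lemma 5). To prove $\operatorname{pd}_AR'<\infty$ it suffices, by Lemma 4, to have $\operatorname{pd}_{Q'/g}R'<\infty$ for *every* nontrivial combination $g$ of $g_1,\dots,g_c$. This is where one arc stops: the classes of the $g_i$ span a $c$-dimensional subspace $U\subseteq W$, and for $c\ge2$ the hyperplane $\ker(\tau v_D)$ meets $U$ nontrivially, whatever $U$ is. At the $g$ in that intersection the arc gives no information.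

The way past this point is to use several arcs and let a different one serve each $g$. With $c$ arcs in general position the common kernels have codimension $c$, so $U$ can be chosen to meet all of them only in $0$. Then each $0\ne u\in U$ is served by at least one arc.

## 6. From all hypersurfaces in a family to the complete intersection

**Eisenbud operators.** For the next lemma we recall Eisenbud's operators (Trans. AMS 260 (1980)) and Gulliksen's finiteness theorem (Math. Scand. 34 (1974); in the following form Avramov, Invent. Math. 96 (1989), Thm 2.1).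

*Let $B$ be a noetherian local ring with residue field $\bar k$, $x_1,\dots,x_r$ a $B$-regular sequence, $A=B/(x)$, and $N$ a finitely generated $A$-module. Let $(L,\partial)$ be a resolution of $N$ by finite free $A$-modules, $(\tilde L,\tilde\partial)$ a lift to a sequence of maps of finite free $B$-modules, and write $\tilde\partial^2=\sum x_i\tilde t_i$. Then the $t_i=A\otimes\tilde t_i$ are chain maps of degree $-2$. The operators $\chi_i$ of degree $2$ that they induce on $\operatorname{Ext}_A(N,\bar k)$ commute and do not depend on the choices of $L,\tilde L,\tilde\partial,\tilde t_i$. If $\operatorname{Ext}_B(N,\bar k)$ is finite dimensional, then $\operatorname{Ext}_A(N,\bar k)$ is a finitely generated module over $\bar k[\chi_1,\dots,\chi_r]$.*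

**Example 7.** Let $B=\bar k[[x,y]]$, the regular sequence $x^2,y^2$, $A=B/(x^2,y^2)$ and $N=A/xA$. Since $(0:_Ax)=xA$, a resolution is $\cdots\xrightarrow{x}A\xrightarrow{x}A$. Lifting each map to multiplication by $x$ on $B$, we get $\tilde\partial^2=x^2\cdot1+y^2\cdot0$. So $\chi_1$ maps each $\operatorname{Ext}^i_A(N,\bar k)=\bar k$ isomorphically to $\operatorname{Ext}_A^{i+2}(N,\bar k)$, and $\chi_2=0$. The support of $\operatorname{Ext}_A(N,\bar k)$ over $\bar k[\chi_1,\chi_2]$ is the line $\chi_2=0$. Compare with hypersurfaces: $N=B/(x,y^2)$. Put $g_a=a_1x^2+a_2y^2$. If $a_2\ne0$, then $N=B/(x,g_a)$ has projective dimension $1$ over $B/g_a$, because $x$ is regular there. For $a=(1,0)$, on the line, the projective dimension over $B/(x^2)$ is infinite: $B/(x^2)$ is flat over $\bar k[x]/(x^2)$, so tensoring the periodic resolution of $\bar k$ gives a resolution of $B/(x)$ over $B/(x^2)$ and $\operatorname{Tor}_i^{B/(x^2)}(B/(x),\bar k)=\bar k$ for all $i\ge0$. If $N=B/(x,y^2)$ had finite projective dimension over $B/(x^2)$, then the exact sequence $0\to B/(x)\xrightarrow{y^2}B/(x)\to N\to0$, whose first map induces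 $0$ on $\operatorname{Tor}(-,\bar k)$, would give the contradiction $\operatorname{Tor}_i(B/(x),\bar k)\hookrightarrow\operatorname{Tor}_i(N,\bar k)=0$ for $i\gg0$.

**Lemma 4 (Avramov; Avramov–Buchweitz).** Let $g_1,\dots,g_c\in Q'$ be a regular sequence, $A=Q'/(g_1,\dots,g_c)$, and $N$ a finitely generated $A$-module. If for every $a\in\bar k^c\setminus0$ we have $\operatorname{pd}_{Q'/g_a}N<\infty$, where $g_a=\sum\tilde a_ig_i$ for some lift $\tilde a\in Q'^c$ of $a$, then $\operatorname{pd}_AN<\infty$.

*Proof.* **Step 1: if the conclusion fails, find a point $a\neq0$ in the support.** Apply the recalled theorem with $B=Q'$ and the sequence $g_1,\dots,g_c$. As $Q'$ is regular, $\operatorname{Ext}_{Q'}(N,\bar k)$ is finite dimensional, so $E=\operatorname{Ext}_A(N,\bar k)$ is a finitely generated graded module over the polynomial ring $S=\bar k[\chi_1,\dots,\chi_c]$. Suppose $\operatorname{pd}_AN=\infty$. Then $E$ is infinite dimensional. Its support is the zero set of the homogeneous ideal $\operatorname{ann}_SE$, hence a cone. If the origin were its only closed point, then $S/\operatorname{ann}_SE$ would be artinian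 and $E$ finite dimensional. So some $a\in\bar k^c\setminus0$ lies in $\operatorname{Supp}_SE$. Fix this $a$ and a lift $\tilde a$ for which $\operatorname{pd}_{Q'/g_a}N<\infty$.

**Step 2: change generators so that $g_a$ comes first.** We want operators adapted to the hypersurface $g_a$. Since some $\tilde a_i$ is a unit, $g_1':=g_a$ extends to a minimal generating set $g_1',\dots,g_c'$ of $(g_1,\dots,g_c)$. This is again a regular sequence, because $Q'$ is Cohen–Macaulay and $\operatorname{ht}(g'_1,\dots,g_c')=c$. Write $g_i=\sum_jc_{ij}g'_j$. Fix $L,\tilde L,\tilde\partial,\tilde t_i$ for $(Q',g)$ and put $\tilde t_j'=\sum_ic_{ij}\tilde t_i$. Then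
$$\tilde\partial^2=\sum_ig_i\tilde t_i=\sum_jg'_j\tilde t'_j, \tag{6.1}$$
so the same $\tilde\partial$ with the maps $\tilde t'_j$ is an admissible choice for $(Q',g')$. Hence the operators of $g'$ on $E$ are $\chi_j'=\sum_i\bar c_{ij}\chi_i$, bars denoting classes in $\bar k$. Moreover
$$g_1'=\sum_i\tilde a_ig_i=\sum_j\Bigl(\sum_i\tilde a_ic_{ij}\Bigr)g_j' .$$
By minimality of $g'_1,\dots,g'_c$, all coefficients of a relation among them lie in $\mathfrak m'$, so $\sum_ia_i\bar c_{ij}=\delta_{1j}$. In other words, the linear forms $\chi_j'\in S$ satisfy
$$\chi'_j(a)=0\quad\text{for }j\ge2. \tag{6.2}$$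

**Step 3: use the hypersurface $B=Q'/g'_1$.** The sequence $g_2',\dots,g_c'$ is $B$-regular with quotient $A$. The maps $\tilde\partial\otimes B$ on $\tilde L\otimes_{Q'}B$ lift $(L,\partial)$ to $B$. Since $g_1'=0$ in $B$, (6.1) gives $(\tilde\partial\otimes B)^2=\sum_{j\ge2}g_j'(\tilde t_j'\otimes B)$. So the operators of $(B;g_2',\dots,g'_c)$ on $E$ are $\chi'_2,\dots,\chi'_c$. As $\operatorname{pd}_BN<\infty$, $\operatorname{Ext}_B(N,\bar k)$ is finite dimensional, and the theorem says that $E$ is finitely generated over $\bar k[\chi_2',\dots,\chi_c']$. Therefore $E/(\chi'_2,\dots,\chi'_c)E$ is finite dimensional. Being graded, it is supported at most at the origin of $\operatorname{Spec}S$. But by (6.2)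
$$a\in\operatorname{Supp}E\cap V(\chi_2',\dots,\chi_c')=\operatorname{Supp}\bigl(E/(\chi'_2,\dots,\chi_c')E\bigr),$$
and $a\neq0$. This is a contradiction. $\square$

**Lemma 5.** Let $g_1,\dots,g_c\in I'$ be a regular sequence with $c=\operatorname{ht}I'$, and $A=Q'/(g_1,\dots,g_c)$. If $\operatorname{pd}_AR'<\infty$, then $I'=(g_1,\dots,g_c)$ and $R$ is c.i.

*Proof.* Let $\mathfrak b=I'/(g_1,\dots,g_c)\subseteq A$, so $R'=A/\mathfrak b$. We show $\mathfrak b=0$ by comparing ranks at the associated primes of $A$.

**Step 1: $R'$ has a constant rank on $\operatorname{Ass}A$.** For $\mathfrak q\in\operatorname{Ass}A$ we have $\operatorname{depth}A_{\mathfrak q}=0$. By the Auslander–Buchsbaum formula, $R'_{\mathfrak q}$, which is zero or has finite projective dimension, is free over $A_{\mathfrak q}$. Its rank is the alternating sum of the ranks in a finite free $A$-resolution of $R'$, hence the same for all $\mathfrak q\in\operatorname{Ass}A$.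

**Step 2: the rank is $1$.** Choose a prime $\mathfrak p\supseteq I'$ of $Q'$ with $\operatorname{ht}\mathfrak p=c$. Since $\operatorname{ht}(g_1,\dots,g_c)=c$, its image is a minimal prime of $A$, so it belongs to $\operatorname{Ass}A$. There $R'$ localizes to a module that is nonzero, free and cyclic. So the rank is $1$.

**Step 3: $\mathfrak b=0$.** For every $\mathfrak q\in\operatorname{Ass}A$ the module $A_{\mathfrak q}/\mathfrak b_{\mathfrak q}$ is free of rank one, so its annihilator $\mathfrak b_{\mathfrak q}$ is $0$. If $\mathfrak b\neq0$, it would have an associated prime $\mathfrak q$, and $\mathfrak b_{\mathfrak q}\ne0$. But $\operatorname{Ass}\mathfrak b\subseteq\operatorname{Ass}A$, a contradiction. So $I'=(g_1,\dots,g_c)$.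

**Step 4: descend to $Q$.** We get $\mu(I)=n=\mu(I')\le c=\operatorname{ht}I$. So $I$ is generated by $\operatorname{ht}I$ elements of the Cohen–Macaulay ring $Q$, that is, by a regular sequence, and $R$ is c.i. $\square$

## 7. A subspace that misses every common kernel: proof of Theorem 2(ii)

If $R$ is c.i., every $M\in\mathrm D^b(R)$ is proxy small by Pollitz' theorem. The modules $M_{D_j}$ are nonzero, so their witnesses are nonzero and $\langle M_{D_j}\rangle\cap\langle R\rangle\ne0$.

Conversely, let $D_1,\dots,D_c$ be arcs in general position with $\langle M_{D_j}\rangle\cap\langle R\rangle\ne0$ for all $j$. For each tuple $\boldsymbol\tau=(\tau_1,\dots,\tau_c)$ of $k$-embeddings $\tau_j:\kappa_j\to\bar k$ put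
$$X_{\boldsymbol\tau}=\bigcap_{j=1}^c\ker(\tau_jv_{D_j})\subseteq W .$$
There are finitely many such subspaces. By general position each has codimension exactly $c$, that is, dimension $n-c$.

**Step 1: choose $g_1,\dots,g_c\in I'$.** We want a regular sequence whose classes span a $c$-dimensional subspace $U\subseteq W$ with $U\cap X_{\boldsymbol\tau}=0$ for all $\boldsymbol\tau$. Suppose $i\le c$ and $g_1,\dots,g_{i-1}$ form a regular sequence whose classes span $U_{i-1}$ with $\dim U_{i-1}=i-1$ and $U_{i-1}\cap X_{\boldsymbol\tau}=0$ for all $\boldsymbol\tau$ (for $i=1$, $U_0=0$). The class of $g_i$ must avoid two kinds of subspaces.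

First, the associated primes $\mathfrak p$ of $Q'/(g_1,\dots,g_{i-1})$ are finitely many and have height $i-1<c$, as $Q'$ is Cohen–Macaulay. So $I'\not\subseteq\mathfrak p$. The image of $I'\cap\mathfrak p$ in $W=I'/\mathfrak m'I'$ is a proper subspace, for otherwise $I'=(I'\cap\mathfrak p)+\mathfrak m'I'$, and Nakayama would give $I'\subseteq\mathfrak p$.

Second, $U_{i-1}+X_{\boldsymbol\tau}$ has dimension $(i-1)+(n-c)<n$, so it is a proper subspace.

Since $\bar k$ is infinite, $W$ is not a finite union of proper subspaces. So there is $g_i\in I'$ whose class avoids all of them. Then $g_i$ lies in no associated prime of $Q'/(g_1,\dots,g_{i-1})$, so $g_1,\dots,g_i$ is a regular sequence. The class $\bar g_i$ is outside $U_{i-1}+X_{\boldsymbol\tau}$, so $\dim U_i=i$ and $U_i\cap X_{\boldsymbol\tau}=0$. Put $U=U_c$ and $A=Q'/(g_1,\dots,g_c)$.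

**Step 2: every combination is served by some arc.** Let $a\in\bar k^c\setminus0$, let $g_a=\sum\tilde a_ig_i$ for a lift $\tilde a\in Q'^c$ of $a$, and let $u=\sum a_i\bar g_i\in U$ be its class in $W$. Then $u\neq0$, so $g_a\ne0$. We claim that *there is a $j$ with $\tau v_{D_j}(u)\neq0$ for all $k$-embeddings $\tau:\kappa_j\to\bar k$.* Otherwise for each $j$ there is some $\tau_j$ with $\tau_jv_{D_j}(u)=0$, and then $u\in X_{(\tau_1,\dots,\tau_c)}\cap U=0$, a contradiction. This is why general position asks for independence for all choices of embeddings.

**Step 3: conclusion.** For the $j$ of Step 2, Lemma 1 gives $\operatorname{pd}_{Q'/g_a}M'_{D_j}<\infty$, and Lemma 3 gives $\operatorname{pd}_{Q'/g_a}R'<\infty$. As $a\ne0$ was arbitrary, Lemma 4 with $N=R'$ gives $\operatorname{pd}_AR'<\infty$. By Lemma 5, $R$ is c.i. $\square$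

## 8. Points of the fiber cone become arcs: proof of Theorem 2(i)

It remains to find enough arcs. Let $f_1,\dots,f_n$ minimally generate $I$. The *fiber cone* of $I$ is
$$F=\bigoplus_{j\ge0}I^j/\mathfrak mI^j=k[X_1,\dots,X_n]/\mathfrak a,\qquad X_j\mapsto\bar f_j\in I/\mathfrak mI,$$
with $\mathfrak a$ homogeneous. Let $\hat Z\subseteq\bar k^n$ be the zero set of $\mathfrak a$. It is a cone, and it is stable under $G=\operatorname{Aut}(\bar k/k)$ acting on coordinates, since $\mathfrak a$ has coefficients in $k$. Put $\ell=\dim F=\dim\hat Z$.

**Example 8.** Let $Q=k[[x,y]]$. For $I=(x^2,xy)=x\mathfrak m$ we have $I^j=x^j\mathfrak m^j$, so $F=k[X_1,X_2]$, $\hat Z=\bar k^2$ and $\ell=2>1=c$. For $I=\mathfrak m^2$ we have $I^j/\mathfrak mI^j=\mathfrak m^{2j}/\mathfrak m^{2j+1}$, so $F=k[X_1,X_2,X_3]/(X_1X_3-X_2^2)$ and $\ell=2=c$. The points $(a^2,ab,b^2)$ of $\hat Z$ are those found in Example 4.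

**Step 1: $\ell\ge c$.** This says that $\hat Z$ is large enough. Let $F'=\bar k\otimes_kF=\bigoplus_jI'^j/\mathfrak m'I'^j$, a standard graded algebra of dimension $\ell$ over the infinite field $\bar k$. By graded Noether normalization there are $\ell$ elements of $F_1'=W$ generating an ideal of finite colength. Lift them to $h_1,\dots,h_\ell\in I'$ and put $J=(h_1,\dots,h_\ell)$. For $s\gg0$ we have $F'_{s+1}=(\bar h_1,\dots,\bar h_\ell)F'_s$, that is, $I'^{s+1}=JI'^s+\mathfrak m'I'^{s+1}$. By Nakayama $I'^{s+1}=JI'^s\subseteq J\subseteq I'$. So $\sqrt J=\sqrt{I'}$, and by Krull's height theorem $c=\operatorname{ht}I'=\operatorname{ht}J\le\ell$.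

**Lemma 6.** Let $0\ne v\in\hat Z$, scaled so that $v_i=1$ for some $i$. There are an arc $D$ with $f=f_i$ and an embedding $\tau_0:\kappa\hookrightarrow\bar k$ with $\tau_0v_D(\bar f_j)=v_j$ for all $j$.

*Proof.* **Step a: a chart of the blowup of $I$.** On this chart $I$ becomes principal. Let
$$C=Q[f_1/f_i,\dots,f_n/f_i]\subseteq\operatorname{Frac}Q,$$
which is the degree $0$ part of $Q[It]_{f_it}$. Since $Q[It]/\mathfrak mQ[It]=F$ and localizing and taking degree $0$ parts are exact, $C/\mathfrak mC\cong(F_{\bar f_i})_0$. As $v\in\hat Z$ and $v_i=1$, the assignment $\bar f_j\mapsto v_j$ defines a $k$-algebra map $F_{\bar f_i}\to\bar k$. Its restriction to degree $0$ is a map $C/\mathfrak mC\to\bar k$ with $f_j/f_i\mapsto v_j$. Its image $\kappa=k[v_1,\dots,v_n]$ is generated by finitely many algebraic elements, so it is a field, finite over $k$. Its kernel corresponds to a maximal ideal $\mathfrak n\supseteq\mathfrak mC$ of $C$ with $C/\mathfrak n=\kappa$. In the noetherian local domain $C_{\mathfrak n}$ the element $f_i$ is nonzero, and it is a nonunit as $f_i\in\mathfrak m$.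

**Step b: cut down to dimension one.** We look for a quotient of $C_{\mathfrak n}$ that is a one-dimensional domain in which $f_i\ne0$. Let $\mathfrak q$ be maximal among the primes of $C_{\mathfrak n}$ not containing $f_i$ (the prime $0$ is one of these), and put $D_0=C_{\mathfrak n}/\mathfrak q$. In the local domain $D_0$ the element $f_i$ is a nonzero nonunit contained in every nonzero prime. So $\dim D_0\ge1$. A prime of height one contains $f_i$ and is minimal over it; a minimal prime over $f_i$ is nonzero, so it has height one by Krull. Hence the height one primes are exactly the finitely many minimal primes $\mathfrak p_1,\dots,\mathfrak p_r$ over $f_i$, and $r\ge1$. Suppose $\dim D_0\ge2$. Then the maximal ideal is none of the $\mathfrak p_s$, and by prime avoidance it contains some $x\notin\bigcup_s\mathfrak p_s$. Since $x\neq0$ is a nonunit, there is a minimal prime over $x$, it has height exactly one by Krull, and it contains $x$, so it differs from all $\mathfrak p_s$. This is a contradiction. So $\dim D_0=1$.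

**Step c: complete, to make the algebra finite over $Q$.** Let $D=\widehat{D_0}$, a one-dimensional local ring with residue field $\kappa$. By flatness $f_i$ is regular on $D$. Since $0\ne f_i\in\mathfrak mD_0$ and $D_0$ is a one-dimensional local domain, $\mathfrak mD_0$ is primary to the maximal ideal. So $D/\mathfrak mD=D_0/\mathfrak mD_0$ has finite length, with composition factors $\kappa$ finite over $k$, and hence it is finite over $k$. Also $\mathfrak mD$ is primary to the maximal ideal of $D$, so $D$ is $\mathfrak m$-adically separated. As $Q$ is complete, $D$ is a finite $Q$-module (Matsumura, *Commutative Ring Theory*, Thm 8.4).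

**Step d: read off the functional.** In $C$ we have $f_j=f_i\cdot(f_j/f_i)$. So $ID=f_iD$, $D$ is an arc with $f=f_i$, and $\varphi(f_j)$ is the image of $f_j/f_i$ in $D$. Its residue class in $\kappa\subseteq\bar k$ is $v_j$. Take for $\tau_0$ the inclusion $\kappa\subseteq\bar k$. $\square$

**Step 2: the conjugates.** We need all embeddings, not only $\tau_0$. Every $k$-embedding $\kappa\to\bar k$ has the form $\sigma\tau_0$ with $\sigma\in G$, because embeddings of an algebraic extension extend to the algebraic closure. So for the arc of Lemma 6 the functionals $\tau v_D$, in the coordinates given by their values on the $\bar f_j$, are exactly the conjugates $\sigma v=(\sigma(v_1),\dots,\sigma(v_n))$, $\sigma\in G$. There are finitely many, since $\kappa$ is finite over $k$.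

**Step 3: choose the points.** We choose $v_1,\dots,v_c\in\hat Z$ inductively. Given $v_1,\dots,v_{j-1}$ with $j\le c$, let $H$ be the union of the finitely many subspaces $\operatorname{span}(\sigma_1v_1,\dots,\sigma_{j-1}v_{j-1})$ with $\sigma_1,\dots,\sigma_{j-1}\in G$ (so $H=\{0\}$ for $j=1$). An element $\sigma\in G$ carries such a span onto $\operatorname{span}(\sigma\sigma_1v_1,\dots,\sigma\sigma_{j-1}v_{j-1})$, so $H$ is $G$-stable. Its dimension is at most $j-1<c\le\dim\hat Z$ by Step 1, so $\hat Z\not\subseteq H$. Pick $v_j\in\hat Z\setminus H$. Then $v_j\ne0$, and since $\hat Z$ and $H$ are cones we may scale $v_j$ so that some coordinate is $1$. By $G$-stability no conjugate $\sigma v_j$ lies in $H$. Hence for all $\sigma_1,\dots,\sigma_c\in G$ each $\sigma_jv_j$ lies outside the span of $\sigma_1v_1,\dots,\sigma_{j-1}v_{j-1}$, and $\sigma_1v_1,\dots,\sigma_cv_c$ are linearly independent. By Step 2 the arcs $D_1,\dots,D_c$ that Lemma 6 gives for $v_1,\dots,v_c$ are in general position. $\square$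

This proves Theorem 2(i). With Theorem 2(ii) and the deduction in Section 2, Theorem 1 is proved: *$R$ is a complete intersection if and only if every finitely generated $R$-module is proxy small.*

## 9. Tensoring with $k[z]/(z^2)$: why $c-1$ arcs do not suffice

**Proof of Theorem 2(iii).** We extend Example 6. Given $c\ge1$ and a field $k$, let
$$A_0=k[[x,y]]/(x^2,xy),\qquad T=k[z_1,\dots,z_{c-1}]/(z_1^2,\dots,z_{c-1}^2),\qquad R=A_0\otimes_kT=Q/I,$$
with $Q=k[[x,y,z_1,\dots,z_{c-1}]]$ and $I=(x^2,xy,z_1^2,\dots,z_{c-1}^2)$. Since $T$ is finite dimensional, $\dim R=\dim A_0=1$, so $\operatorname{ht}I=(c+1)-1=c$. The $c+1$ given monomials of degree $2$ are independent modulo $\mathfrak m^3\supseteq\mathfrak mI$, so $\mu(I)=c+1$ and $R$ is not c.i.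

**Step 1: $c-1$ arcs in general position.** For $1\le i\le c-1$ let $D_i=Q/(x,y,z_j:j\ne i)=k[[z_i]]$. Then $ID_i=z_i^2D_i$, so $D_i$ is an arc with residue field $k$. The functional $v_{D_i}$ is the coordinate of $z_i^2$ in the basis of $I/\mathfrak mI$ given by the generators. These $c-1$ functionals are linearly independent, and for each $D_i$ there is only one embedding to consider.

**Step 2: each $M_{D_i}$ builds a nonzero perfect complex.** We have $M_{D_i}=k\otimes_kN_i$, where $k$ is the residue field of $A_0$ and $N_i=k[z_i]/(z_i^2)$ is a $T$-module on which the other $z_j$ act as $0$. By (2.2), over $A_0$ the module $k$ builds the Koszul complex $K^{A_0}$ on $x,y$. By (2.1) for the exact functor $-\otimes_kN_i$, $M_{D_i}$ builds $K^{A_0}\otimes_kN_i$. Next, over $T$ the module $N_i$ builds $T$. Indeed $N_i$ is the tensor product over $k$ of $k[z_i]/(z_i^2)$ and of one factor $k$ for each $j\ne i$. Tensoring the exact sequence $0\to k\to k[z_j]/(z_j^2)\to k\to0$ of $k[z_j]/(z_j^2)$-modules with the other factors replaces the factor $k$ for the index $j$ by $k[z_j]/(z_j^2)$; do this for each $j\neq i$ in turn.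 By (2.1) for the exact functor $K^{A_0}\otimes_k-$, $M_{D_i}$ builds $K^{A_0}\otimes_kT$. This is the Koszul complex on $x,y$ over $R$, a nonzero object of $\langle R\rangle$.

So all $c-1$ modules $M_{D_i}$ satisfy $\langle M_{D_i}\rangle\cap\langle R\rangle\ne0$, although $R$ is not c.i. For $c=1$ there are no arcs to test and the condition is empty. $\square$

## 10. The proxy small arcs of a non-complete intersection, and the global statement

**Corollary 1 (size of the proxy small locus).** Let $R$ be non-c.i. with $k$ algebraically closed. Then the functionals $v_D\in(I/\mathfrak mI)^*$ of arcs $D$ with $M_D$ proxy small all lie in a linear subspace of dimension $\le c-1$, and for every $c\ge1$ there is an $R$ for which this bound is attained. On the other hand, every point of $\hat Z\setminus0$, where $\dim\hat Z\ge c$, is up to scaling the functional of an arc.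

*Proof.* Here $\kappa=\bar k=k$ for every arc, so general position means linear independence of the $v_D$. If $M_D$ is proxy small, then $\langle M_D\rangle\cap\langle R\rangle\neq0$. So $c$ linearly independent functionals $v_D$ with $M_D$ proxy small would make $R$ c.i. by Theorem 2(ii). Hence these functionals span a space of dimension at most $c-1$.

For the bound to be attained, take the ring of Section 9 over an algebraically closed field. The complex $K^{A_0}\otimes_kT$ built by $M_{D_i}$ has finite length homology and is nonzero, so its support is $\{\mathfrak m_R\}=\operatorname{Supp}M_{D_i}$. Thus the $c-1$ modules $M_{D_i}$ are proxy small, and their functionals are independent. The last statement is Lemma 6, together with Step 1 of Section 8. $\square$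

**Corollary 2 (global form).** Let $R$ be a commutative noetherian ring, not necessarily local. If every finitely generated $R$-module is proxy small, then $R_{\mathfrak p}$ is c.i. for every prime $\mathfrak p$.

*Proof.* Every finitely generated $R_{\mathfrak p}$-module has the form $M_{\mathfrak p}$ for some finitely generated $R$-module $M$. Let $P\in\langle M\rangle\cap\langle R\rangle$ have the support of $M$. Localization is exact, so by (2.1) $P_{\mathfrak p}\in\langle M_{\mathfrak p}\rangle\cap\langle R_{\mathfrak p}\rangle$. For primes $\mathfrak q\subseteq\mathfrak p$ we have $P_{\mathfrak q}\simeq0$ if and only if $M_{\mathfrak q}\simeq0$, so $P_{\mathfrak p}$ and $M_{\mathfrak p}$ have the same support. Hence every finitely generated $R_{\mathfrak p}$-module is proxy small, and Theorem 1, (c)⇒(a), applies to $R_{\mathfrak p}$. $\square$
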